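\title{Geometric series with randomly increasing exponents: absolute continuity outside a set of dimension zero}


\begin{abstract}
Let $X_1,X_2,\dots$ be independent copies of a nonconstant random variable $X$ with values in the positive integers, with finite mean and entropy, and let $\mu_\beta$ be the law of $\sum_{k\ge1}\beta^{X_1+\dots+X_k}$ for $0<\beta<1$. Let $\beta_c$ be the parameter at which the entropy of $X$ equals the mean logarithmic contraction. We prove that $\mu_\beta$ is absolutely continuous for all $\beta\in(\beta_c,1)$ outside a set of Hausdorff dimension zero. We also compute the Hausdorff dimension of $\mu_\beta$ under an exponential separation condition that holds outside a set of dimension zero, and we show that $\mu_\beta$ is singular for $\beta<\beta_c$ and, apart from one explicit family of laws, for $\beta=\beta_c$. The proof conditions a stationary renewal sequence on a small amount of information, after which the measure is a convolution of a factor of dimension one and a factor with power Fourier decay.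
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $X$ be a random variable with values in $\mathbb N=\{1,2,3,\dots\}$, let $p_i=\mathbb P(X=i)$, and assume that the mean $\mathbb EX=\sum_i ip_i$ and the entropy $H(X)=-\sum_ip_i\log p_i$ are finite (with $0\log0=0$). Throughout the paper $\log$ is the logarithm to base $2$, so that all entropies are measured in bits, and $\ln$ is the natural logarithm. Let $X_1,X_2,\dots$ be independent copies of $X$ and $S_k=X_1+\dots+X_k$. For $\beta\in(0,1)$ put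
\[
X_\beta=\sum_{k=1}^\infty\beta^{S_k},
\]
and let $\mu_\beta$ be the law of $X_\beta$. Since $S_k\ge k$, the measure $\mu_\beta$ lives on $[0,R_\beta]$ with $R_\beta=\beta/(1-\beta)$. Factoring out $\beta^{X_1}$ shows that $\mu_\beta$ is self-similar:
\begin{equation}\label{eq:selfsim}
\mu_\beta=\sum_{i\in\mathbb N}p_i\,T_i\mu_\beta,\qquad T_ix=\beta^i(x+1),
\end{equation}
where $T_i\mu_\beta$ is the image measure. For which $\beta$ is $\mu_\beta$ absolutely continuous with respect to Lebesgue measure $\lambda$?

A count suggests the answer. The word $(X_1,\dots,X_k)$ is typically one of about $2^{kH(X)}$ words, and it determines $X_\beta$ up to an error of about $\beta^{k\mathbb EX}$. The total length $2^{k(H(X)-\mathbb EX\log(1/\beta))}$ of the corresponding intervals tends to zero exactly when $\beta$ is smaller than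
\[
\beta_c=2^{-H(X)/\mathbb EX}
\]
(this is $e^{-H(X)/\mathbb EX}$ if the entropy is computed with natural logarithms). The same count suggests that $\mu_\beta$ has dimension
\[
D_\beta=\min\Big\{1,\frac{H(X)}{\mathbb EX\,\log(1/\beta)}\Big\},
\]
provided the intervals do not pile up. For $\beta>\beta_c$ there are more than enough intervals to fill $[0,R_\beta]$, and one expects absolute continuity unless an arithmetic coincidence makes them overlap unevenly. By Jensen's inequality $H(X)-\mathbb EX=\mathbb E\log(2^{-X}/p_X)\le\log\sum_i2^{-i}=0$, so $\beta_c\ge\frac12$ always. At the other end, $\beta_c=1$ exactly when $X$ is almost surely constant, and then $\mu_\beta$ is a point mass.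

\begin{example}\label{ex:fair}
Write $X_\beta=\sum_{n\ge1}\xi_n\beta^n$, where $\xi_n$ is the indicator of the event $n\in\{S_1,S_2,\dots\}$. Let $p_i=2^{-i}$. Then $H(X)=\mathbb EX=2$ and $\beta_c=\frac12$. If the last $1$ of a word $z\in\{0,1\}^N$ is at position $n$ (with $n=0$ if there is none), then $\mathbb P\big((\xi_1,\dots,\xi_N)=z\big)=2^{-n}\,\mathbb P(X>N-n)=2^{-N}$. So the digits $\xi_n$ are independent fair bits. In particular $X_{1/2}$ is uniform on $[0,1]$, and, with $\widehat\nu(\xi)=\int e^{2\pi\mathrm i\xi x}\,d\nu(x)$, we have $|\widehat{\mu_\beta}(\xi)|=\prod_{n\ge1}|\cos(\pi\xi\beta^n)|$.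
\end{example}

\begin{example}\label{ex:golden}
Arithmetic coincidences do occur. Keep $p_i=2^{-i}$, let $\beta=(\sqrt5-1)/2>\beta_c$ and $\theta=1/\beta$. The numbers $\theta$ and $-\beta$ are the roots of $z^2-z-1$, so $\theta^k+(-\beta)^k$ is an integer and $|\cos(\pi\theta^k)|=|\cos(\pi\beta^k)|$ for $k\ge0$. Hence $|\widehat{\mu_\beta}(\theta^N)|\ge\prod_{k\ge1}\cos^2(\pi\beta^k)$ for all $N$. The product is positive, since no $\beta^k$ equals $\frac12$ and $\sum_k\beta^{2k}<\infty$. By the Riemann--Lebesgue lemma $\mu_\beta$ is not absolutely continuous.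
\end{example}

The problem comes from \cite{series}. It is known that $\mu_\beta$ is singular for all $\beta<\beta_c$ and absolutely continuous for $\lambda$-almost all $\beta\in(\beta_c,0.668)$. The bound $0.668$ is due to the transversality techniques used in the proof, and the authors of \cite{series} conjecture that it is not sharp; it would be natural to have $1$ in its place. The question is thus: \emph{for every $X$ as above that is not almost surely constant, is $\mu_\beta$ absolutely continuous for $\lambda$-almost all $\beta\in(\beta_c,1)$?}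

\subsection{Results}

From now on $X$ is not almost surely constant; nothing else is assumed. The answer is yes, in a stronger form. We write $\dim_H$ for Hausdorff dimension.

\begin{theorem}\label{thm:ac}
$\dim_H\{\beta\in(\beta_c,1):\mu_\beta\not\ll\lambda\}=0$. In particular $\mu_\beta\ll\lambda$ for $\lambda$-almost every $\beta\in(\beta_c,1)$.
\end{theorem}

By Example~\ref{ex:golden} the exceptional set can be nonempty. To state the dimension formula, let $\mathcal P_d$ be the set of nonzero polynomials of degree less than $d$ with coefficients in $\{-1,0,1\}$. The difference of two distinct sums $\sum_{n<d}z_n\beta^n$ with digits $z_n\in\{0,1\}$ is $P(\beta)$ for some $P\in\mathcal P_d$, so the set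
\[
\mathrm{Sep}=\big\{\beta\in(0,1):\ \exists c>0\ \ \forall d\ge1\ \ \forall P\in\mathcal P_d:\ |P(\beta)|\ge2^{-cd}\big\}
\]
consists of the parameters for which such sums are exponentially separated.

\begin{theorem}\label{thm:dim}
$\dim_H\big((0,1)\setminus\mathrm{Sep}\big)=0$, and $\dim_H\mu_\beta=D_\beta$ for every $\beta\in\mathrm{Sep}$. That is, every Borel set of positive $\mu_\beta$-measure has dimension at least $D_\beta$, and some set of full $\mu_\beta$-measure has dimension at most $D_\beta$.
\end{theorem}

\begin{theorem}\label{thm:sing}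
The measure $\mu_\beta$ is singular for all $\beta<\beta_c$. It is singular also for $\beta=\beta_c$, unless $p_i=\beta_c^{\,i}$ for every $i$ with $p_i>0$. The exception is needed: for $p_i=2^{-i}$ we have $\beta_c=\frac12$, and $\mu_{1/2}$ is uniform on $[0,1]$.
\end{theorem}

\subsection{The method, for independent digits}\label{sub:method}

The plan is visible in Example~\ref{ex:fair}. Let $\beta\in(\frac12,1)$ and choose $M$ with $M-1>M\log(1/\beta)$; for $\beta=\frac23$ one can take $M=3$, since $2^2>(3/2)^3$. Split the series according to whether $M$ divides $n$. The two parts are independent, so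
\[
\mu_\beta=A*B,\qquad A=\mathrm{law}\Big(\sum_{M\nmid n}\xi_n\beta^n\Big),\qquad B=\mathrm{law}\Big(\sum_{k\ge1}\xi_{kM}\beta^{kM}\Big).
\]
Three facts then give absolute continuity.
\begin{enumerate}
\item The factor $A$ has lost only one digit in $M$. After $\ell$ blocks there are $2^{\ell(M-1)}$ equally likely digit words, still exponentially more than the $\beta^{-\ell M}$ intervals available at the scale $\beta^{\ell M}$. For $\beta\in\mathrm{Sep}$ the words give points that are distinct at an exponentially finer scale, and Hochman's inverse theorem for entropy \cite{hochman} turns this into the statement that $A$ has dimension one.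
\item The factor $B$ is thin (for $\beta=\frac23$, $M=3$ it lives on $2^k$ intervals of length comparable to $(8/27)^k$), but $|\widehat B(\xi)|=\prod_{k\ge1}|\cos(\pi\xi\beta^{kM})|$ is explicit. It decays like a power of $\xi$ unless, for arbitrarily large $\xi$, nearly all of the numbers $\xi\beta^{kM}\ge1$ are close to integers. These integers nearly determine one another, so this happens for very few $\beta$.
\item Dimension one means, after truncation, $\int_{|\xi|\le R}|\widehat A|^2\le C_\varepsilon R^\varepsilon$. Any power decay of $\widehat B$ then makes $\widehat A\,\widehat B$ square integrable.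
\end{enumerate}

For general $X$ the digits $\xi_n$ are dependent, the maps $T_i$ have different contraction ratios, and $\mu_\beta$ is not a convolution in any visible way. The remedy is to cut the digit sequence into blocks and to condition on the positions of the first and the last $1$ in each block. Given this information the blocks are independent; and the information costs $O(\log L)$ bits for a block of length $L$, which is negligible against the entropy of the block. The role of the fair bits in $B$ is played by the order of two consecutive gaps: if $p_{i_0},p_{j_0}>0$, the gap patterns $(i_0,j_0)$ and $(j_0,i_0)$ are equally likely and occupy the same space. The price is that $A$ and $B$ become random measures $A_\omega$, $B_\omega$ driven by an ergodic sequence $\omega$, and the three steps must be carried out for them.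

Section~\ref{sec:cyl} proves Theorem~\ref{thm:sing} and the upper bound for the dimension. Sections~\ref{sec:stat} and~\ref{sec:split} construct the factorization, Section~\ref{sec:sep} treats $\mathrm{Sep}$, Sections~\ref{sec:ent} and~\ref{sec:dimA} carry out step 1, Section~\ref{sec:fourier} step 2, and Section~\ref{sec:final} step 3 and the assembly. The inverse theorem is the only deep result used.

\section{Cylinder intervals and the singular range}\label{sec:cyl}

For $E\subset\mathbb R$ and $s>0$ let $\mathcal H^s_\infty(E)$ be the infimum of $\sum_j|J_j|^s$ over countable covers of $E$ by intervals $J_j$; then $\dim_HE=\inf\{s>0:\mathcal H^s_\infty(E)=0\}$. We use the following standard facts.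
\begin{itemize}
\item[(D1)] $\dim_HE\le1$; if $\dim_HE<1$ then $E$ is $\lambda$-null; the dimension of a countable union is the supremum of the dimensions; Lipschitz maps do not increase dimension.
\item[(D2)] (Mass distribution.) If a finite measure $\nu$ satisfies $\nu(J)\le C|J|^s$ for all intervals $J$, then every Borel set $E$ with $\nu(E)>0$ has $\dim_HE\ge s$, because $\nu(E)\le C\,\mathcal H^s_\infty(E)$.
\item[(D3)] (Frostman's lemma.) A Borel set of positive dimension carries a probability measure $\mathfrak m$ with $\mathfrak m(J)\le C|J|^s$ for all intervals $J$, for some $C,s>0$.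
\end{itemize}

For a word $x=(x_1,\dots,x_k)\in\mathbb N^k$ let $I_x=T_{x_1}\cdots T_{x_k}[0,R_\beta]$. This interval has length $R_\beta\,\beta^{x_1+\dots+x_k}$. Since $X_\beta=T_{X_1}\cdots T_{X_k}X_\beta'$ with $X'_\beta=\sum_{l>k}\beta^{S_l-S_k}\in[0,R_\beta]$, we have $X_\beta\in I_{(X_1,\dots,X_k)}$ and $\mu_\beta(I_x)\ge p_{x_1}\cdots p_{x_k}$.

\begin{proposition}\label{prop:upper}
For every $\beta\in(0,1)$ there is a Borel set of full $\mu_\beta$-measure and dimension at most $D_\beta$.
\end{proposition}

\begin{proof}
Let $0<\varepsilon<\mathbb EX$. Call $x\in\mathbb N^k$ typical if $p_{x_1}\cdots p_{x_k}\ge2^{-k(H(X)+\varepsilon)}$ and $x_1+\dots+x_k\ge k(\mathbb EX-\varepsilon)$, and let $U_k$ be the union of the $I_x$ over typical $x\in\mathbb N^k$. The probabilities of the words sum to at most $1$, so there are at most $2^{k(H(X)+\varepsilon)}$ typical words. By the strong law of large numbers, applied to $-\log p_{X_l}$ and to $X_l$, almost surely $(X_1,\dots,X_k)$ is typical for all large $k$. Thus $E_\varepsilon=\bigcup_{k_0}\bigcap_{k\ge k_0}U_k$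 has full measure. Moreover $\mathcal H_\infty^s(U_k)\le R_\beta^s\,2^{k(H(X)+\varepsilon)}\beta^{sk(\mathbb EX-\varepsilon)}$, which tends to $0$ if $s>s_\varepsilon:=\frac{H(X)+\varepsilon}{(\mathbb EX-\varepsilon)\log(1/\beta)}$. By (D1), $\dim_HE_\varepsilon\le\min\{1,s_\varepsilon\}$. Intersect the sets $E_\varepsilon$ along a sequence $\varepsilon\to0$.
\end{proof}

At $\beta=\beta_c$ this covering gives nothing, since $D_{\beta_c}=1$. What remains is the fluctuation of $\log\big(\mu_\beta(I_x)/|I_x|\big)$ along the random word, which is bounded below by a centered random walk.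

\begin{lemma}\label{lem:walk}
Let $Y_1,Y_2,\dots$ be i.i.d., integrable, of mean zero and not almost surely zero, and let $W_k=Y_1+\dots+Y_k$. Then $\limsup_kW_k=+\infty$ almost surely.
\end{lemma}

\begin{proof}
Choose $\eta>0$ with $\mathbb P(Y_1\le-\eta)>0$ and let $E$ be the event that $W_k\le-\eta$ for all $k\ge1$. Suppose $\mathbb P(E)>0$. By Birkhoff's ergodic theorem the times $k_1<k_2<\cdots$ at which the shifted sequence $(Y_{k+1},Y_{k+2},\dots)$ lies in $E$ satisfy $j/k_j\to\mathbb P(E)$ almost surely. Since $W_{k_{j+1}}-W_{k_j}\le-\eta$, this gives $\limsup_jW_{k_j}/k_j\le-\eta\,\mathbb P(E)<0$, against the strong law. So $0=\mathbb P(E)\ge\mathbb P(Y_1\le-\eta)\,\mathbb P(W_k\le0\ \forall k\ge1)$, and the first time with $W_k>0$ is almost surely finite. Restarting the walk at that time, again and again, we see that along a subsequence $W_k$ is a sum of i.i.d.\ positive variables, which tends to $+\infty$.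
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sing}]
If $\beta<\beta_c$ then $D_\beta<1$, and Proposition~\ref{prop:upper} and (D1) give a $\lambda$-null set of full $\mu_\beta$-measure. Let $\beta=\beta_c$, put $x=X_\beta$ and $t_k=R_\beta\beta^{S_k}$. The interval $I_{(X_1,\dots,X_k)}$ contains $x$ and has length $t_k$, so
\[
\frac{\mu_\beta([x-t_k,x+t_k])}{2t_k}\ge\frac{p_{X_1}\cdots p_{X_k}}{2R_\beta\,\beta^{S_k}}=\frac{2^{W_k}}{2R_\beta},\qquad W_k=\sum_{l\le k}\big(\log p_{X_l}+X_l\log\tfrac1\beta\big).
\]
The increments of $W_k$ are integrable with mean $-H(X)+\mathbb EX\log(1/\beta_c)=0$, and they vanish almost surely exactly when $p_i=\beta_c^{\,i}$ for every $i$ with $p_i>0$. Otherwise Lemma~\ref{lem:walk} shows that the left side is almost surely unbounded while $t_k\to0$. By the Lebesgue differentiation theorem there is a $\lambda$-null Borel set $N$ outside which $\mu_\beta([x-t,x+t])/2t$ has a finite limit as $t\to0$. Hence $X_\beta\in N$ almost surely, and $\mu_\beta$ is singular. The last assertion is Example~\ref{ex:fair}.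
\end{proof}

\section{A stationary sequence of digits}\label{sec:stat}

We first replace the set in Theorem~\ref{thm:ac} by one to which Frostman's lemma applies. Let $\mathrm{Sing}=\{\beta\in(0,1):\mu_\beta\text{ is singular}\}$.

\begin{lemma}\label{lem:pure}
For each $\beta$ the measure $\mu_\beta$ is either absolutely continuous or singular, and $\mathrm{Sing}$ is a Borel set.
\end{lemma}

\begin{proof}
The operator $\mathcal T\nu=\sum_ip_iT_i\nu$ maps absolutely continuous measures to absolutely continuous ones and singular measures to singular ones. By \eqref{eq:selfsim} and the uniqueness of the Lebesgue decomposition, both parts of $\mu_\beta$ are fixed by $\mathcal T$. A probability measure $\nu$ fixed by $\mathcal T$ is, for every $k$, the law of $T_{X_1}\cdots T_{X_k}Y=\sum_{l\le k}\beta^{S_l}+\beta^{S_k}Y$ with $Y\sim\nu$ independent of the $X_l$; these variables converge to $X_\beta$, so $\nu=\mu_\beta$. Thus a nonzero part of $\mu_\beta$ is a multiple of $\mu_\beta$, and the other part vanishes.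

A probability measure $\mu$ is singular if and only if for each $n$ there is a finite union $U_n$ of open intervals with rational endpoints with $\lambda(U_n)<1/n$ and $\mu(U_n)>1-1/n$: necessity is regularity, and conversely $\limsup_kU_{2^k}$ is $\lambda$-null and has full $\mu$-measure. The map $\beta\mapsto\mu_\beta$ is weakly continuous, because $X_{\beta'}\to X_\beta$ pointwise as $\beta'\to\beta$; so $\{\beta:\mu_\beta(U)>1-1/n\}$ is open for open $U$. Hence $\mathrm{Sing}$ is a countable intersection of open sets.
\end{proof}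

\paragraph{Reduction to the aperiodic case.} Let $g=\gcd\{i:p_i>0\}$ and $X=gY$. Then $X_\beta=Y_{\beta^g}$, $H(X)=H(Y)$ and $\mathbb EX=g\,\mathbb EY$. So the map $\beta\mapsto\beta^g$, which is locally bi-Lipschitz on $(0,1)$, sends the critical parameter of $X$ to that of $Y$, and $D_\beta$ for $X$ equals $D_{\beta^g}$ for $Y$. It maps $\mathrm{Sep}$ into $\mathrm{Sep}$, since $P(z^g)\in\mathcal P_{gd}$ for $P\in\mathcal P_d$. By (D1), Theorems~\ref{thm:ac} and~\ref{thm:dim} for $Y$ imply them for $X$, and \emph{from now on we assume $g=1$}.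

\paragraph{The stationary renewal sequence.} The digits $\xi_n$ are not stationary, because the renewal process starts at time $0$. To use ergodic theorems we start it at a random time. Let $(V_n)_{n\ge0}$ be the Markov chain on $\{r\ge0:\mathbb P(X>r)>0\}$ that moves from $r\ge1$ to $r-1$ and from $0$ to $x-1$ with probability $p_x$; thus $V_n$ is the waiting time until the next renewal. The law $\pi(r)=\mathbb P(X>r)/\mathbb EX$ is a probability because $\mathbb EX<\infty$ (this is where the finite mean is used), and it is stationary because $\pi(r)=\pi(r+1)+\pi(0)p_{r+1}$. We take $V_0\sim\pi$. The chain is irreducible, since every state leads down to $0$ and $r$ is reached from $0$ through any $x>r$ with $p_x>0$; it is positive recurrent; and it is aperiodic, since the return time to $0$ has the law of $X$ and $g=1$. By the convergence theorem for Markov chains the $n$-step transition probabilities converge to $\pi$. Hence the shift $\mathsf T$ on paths is mixing: $\mathbb P(E\cap\mathsf T^{-n}E')\to\mathbb P(E)\mathbb P(E')$ for cylinder events, and by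 approximation for all events. In particular every power $\mathsf T^M$ is ergodic, since an event $E$ invariant under $\mathsf T^M$ has $\mathbb P(E)=\mathbb P(E)^2$.

Put $\zeta_n=1_{\{V_n=0\}}$ and $Z_\beta=\sum_{n\ge0}\zeta_n\beta^n$. Then $\mathbb P(\zeta_n=1)=1/\mathbb EX$, and $Z_\beta=\beta^{V_0}(1+X'_\beta)$ with $X_\beta'\sim\mu_\beta$ independent of $V_0$. On the event $V_0=0$ this gives, for all Borel sets $F$,
\begin{equation}\label{eq:ZtoX}
\mathbb P(Z_\beta\in F+1)\ge\pi(0)\,\mu_\beta(F),\qquad\pi(0)=1/\mathbb EX>0 .
\end{equation}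
So absolute continuity, and lower bounds for the dimension of sets of positive measure, pass from the law of $Z_\beta$ to $\mu_\beta$.

The digits carry $H(X)$ bits per renewal and there is one renewal in time $\mathbb EX$. We need this as a lower bound. Recall that for discrete random variables $H(Y\,|\,Y')$ is the average of the entropies of the conditional laws of $Y$ given $Y'$, that $H(Y_0,\dots,Y_{n-1})=\sum_{k<n}H(Y_k\,|\,Y_0,\dots,Y_{k-1})$, and that a variable with $k$ values has entropy at most $\log k$. Let $h_b(t)=-t\log t-(1-t)\log(1-t)$.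

\begin{lemma}\label{lem:rate}
$\liminf_{L\to\infty}\frac1LH(\zeta_0,\dots,\zeta_{L-1})\ge H(X)/\mathbb EX$.
\end{lemma}

\begin{proof}
Let $0\le a<n$ with $\mathbb P(X>a)>0$. The last $1$ among $\zeta_0,\dots,\zeta_{n-1}$ is at $n-1-a$ when $\zeta_{n-1-a}=1$ and the next gap exceeds $a$, which has probability $\mathbb P(X>a)/\mathbb EX$. The gap is independent of the earlier digits, so on this event the conditional probability of $\zeta_n=1$ given $\zeta_0,\dots,\zeta_{n-1}$ is $p_{a+1}/\mathbb P(X>a)$. Discarding the word without ones,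
\[
H(\zeta_n\,|\,\zeta_0,\dots,\zeta_{n-1})\ge\frac1{\mathbb EX}\sum_{a<n,\ \mathbb P(X>a)>0}\mathbb P(X>a)\,h_b\Big(\frac{p_{a+1}}{\mathbb P(X>a)}\Big).
\]
The sum is the chain rule for the indicators $1_{\{X=1\}},\dots,1_{\{X=n\}}$, which carry the same information as $\min(X,n+1)$. So it equals $-\sum_{i\le n}p_i\log p_i-\mathbb P(X>n)\log\mathbb P(X>n)$, which tends to $H(X)$. The chain rule for $\zeta_0,\dots,\zeta_{L-1}$ finishes the proof.
\end{proof}

\section{Splitting the measure into a convolution}\label{sec:split}

Since $X$ is not constant we can fix $i_0<j_0$ with $p_{i_0},p_{j_0}>0$. Let $L_1=i_0+j_0+1$, let $L\ge1$ be an integer, to be taken large, and $M=L+L_1$. Cut the digit sequence into blocks of length $M$. In the $k$-th block ($k\ge0$) the first $L$ digits form the \emph{A-word} $W_k=(\zeta_{kM+j})_{0\le j<L}$ and the last $L_1$ digits form the \emph{B-word} $W_k'=(\zeta_{kM+L+j})_{0\le j<L_1}$.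

The \emph{endpoint type} of a $0$-$1$ word is $\emptyset$ if the word has no $1$, and otherwise the pair (first position, last position) of a $1$. The \emph{weight} $\mathrm{wt}(w)$ is the product of $p_{n'-n}$ over consecutive positions $n<n'$ of ones in $w$ (an empty product is $1$). Let $w^+,w^-\in\{0,1\}^{L_1}$ have ones exactly at $0,i_0,i_0+j_0$ and at $0,j_0,i_0+j_0$, respectively. These words are distinct, and they share the endpoint type $(0,i_0+j_0)$ and the weight $p_{i_0}p_{j_0}$. The \emph{B-type} of $w\in\{0,1\}^{L_1}$ is $*$ if $w\in\{w^+,w^-\}$, and $w$ itself otherwise; it determines the endpoint type of $w$. Put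
\[
\omega_k=(\text{endpoint type of }W_k,\ \text{B-type of }W'_k),\qquad\omega=(\omega_k)_{k\ge0}.
\]
Let $\mathcal A$ be the finite set of values taken by $\omega_0$ with positive probability, $\Omega=\mathcal A^{\{0,1,\dots\}}$ with the product topology, $\sigma$ the shift on $\Omega$, and $\Pi$ the law of $\omega$. Neither $\omega$ nor $\Pi$ depends on $\beta$. Since $\omega_k$ is a fixed function of $V_{kM},\dots,V_{kM+M-1}$ and $\mathsf T^M$ is ergodic, \emph{$\Pi$ is $\sigma$-invariant and ergodic}. (Aperiodicity is needed here: if $X$ took only even values and $M$ were even, the parity of the renewal times would be a nonconstant invariant function of $\omega$.)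

For $\tau\in\mathcal A$ let $q_\tau$ be the probability on the words in $\{0,1\}^L$ of the endpoint type prescribed by $\tau$ that is proportional to $\mathrm{wt}$, and let $q'_\tau$ be uniform on $\{w^+,w^-\}$ if the B-type in $\tau$ is $*$, and the point mass at the prescribed word otherwise.

\begin{example}\label{ex:onetwo}
Let $p_1=p$, $p_2=1-p$ with $0<p<1$. Then $i_0=1$, $j_0=2$, $w^+=1101$, $w^-=1011$, and the digit sequence never contains $00$. With $L=3$, the sequence
\[
\underbrace{101}_{W_0}\ \underbrace{1101}_{W_0'}\ \Big|\ \underbrace{011}_{W_1}\ \underbrace{0110}_{W_1'}\ \Big|\ \cdots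
\]
has $\omega_0=((0,2),*)$ and $\omega_1=((1,2),0110)$. Replacing $W_0'$ by $1011$ permutes two gaps and leaves the probability unchanged. Replacing $W_0$ by $111$ replaces one factor $1-p$ by $p^2$, whatever the other words are. The possible A-words are $010$, $011$, $110$, $101$, $111$, and only the last two share a type; for that type $q_\tau(111):q_\tau(101)=p^2:(1-p)$.
\end{example}

\begin{lemma}\label{lem:cond}
Given $\omega$, the words $W_0,W_0',W_1,W_1',\dots$ are independent, with $W_k\sim q_{\omega_k}$ and $W'_k\sim q'_{\omega_k}$.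
\end{lemma}

\begin{proof}
Let $z$ be a word of length $RM$ with ones at $n_1<\dots<n_l$. Then
\[
\mathbb P\big((\zeta_0,\dots,\zeta_{RM-1})=z\big)=\pi(n_1)\prod_{t<l}p_{n_{t+1}-n_t}\cdot\mathbb P(X>RM-1-n_l),
\]
and the probability is $\sum_{r\ge RM}\pi(r)$ if $z$ has no ones. Cut $z$ into its parts $w_0,w_0',\dots,w_{R-1},w'_{R-1}$. A gap between consecutive ones either lies inside one part, or runs from the last $1$ of a part over parts of type $\emptyset$ to the first $1$ of a later part. Gaps of the second kind, as well as $n_1$ and $n_l$, are determined by the endpoint types, hence by the types $\tau_0,\dots,\tau_{R-1}$ of the blocks. So the probability has the form $\Psi(\tau_0,\dots,\tau_{R-1})\prod_{k<R}\mathrm{wt}(w_k)\,\mathrm{wt}(w'_k)$. The set of words $z$ with given types is a product of sets of parts, so dividing by the sum over this set shows that the conditional probability of $z$ given $\omega_0,\dots,\omega_{R-1}$ is $\prod_{k<R}q_{\omega_k}(w_k)\,q'_{\omega_k}(w'_k)$; for the type $*$ we use $\mathrm{wt}(w^+)=\mathrm{wt}(w^-)$. For $R'\le R$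 the resulting conditional law of the first $R'$ blocks does not depend on $R$. By martingale convergence as $R\to\infty$ it is also their conditional law given $\omega$.
\end{proof}

Let $\rho=\beta^M$. For $\omega\in\Omega$ let $A_\omega=A_\omega^\beta$ and $B_\omega=B^\beta_\omega$ be the laws of
\[
\sum_{k\ge0}\rho^k\phi(W_k),\quad\phi(w)=(1-\beta)\sum_{j<L}w_j\beta^j,\qquad\text{and}\qquad(1-\beta)\beta^L\sum_{k\ge0}\rho^k\sum_{j<L_1}W'_{k,j}\beta^j,
\]
with independent words distributed as in Lemma~\ref{lem:cond}. The factor $1-\beta$ makes $A_\omega$ a probability measure on $[0,1]$. The two series add up to $(1-\beta)Z_\beta$, so for Borel sets $F$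
\begin{equation}\label{eq:mix}
\mathbb P\big((1-\beta)Z_\beta\in F\big)=\int_\Omega(A_\omega^\beta*B_\omega^\beta)(F)\,d\Pi(\omega).
\end{equation}
If $\omega,\omega'$ agree in the first $R$ symbols, the corresponding series can be coupled to differ by at most $\rho^R$. So $A_\omega$ and $A_\omega*B_\omega$ depend weakly continuously on $\omega$; hence the mass they give to a Borel set, and every entropy of $A_\omega$ considered below, is a Borel function of $\omega$.

Let $G=G(\omega)$ be the set of $k$ for which the B-type in $\omega_k$ is $*$. The event $0\in G$ means that $\zeta_L=1$ and the next two gaps are $i_0,j_0$ in some order, so $\Pi(0\in G)=2p_{i_0}p_{j_0}/\mathbb EX>0$. For $k\in G$ the $k$-th term of the second series takes two values with probability $\frac12$ each, at distance $\eta_\beta\,\beta^{kM}$, and for $k\notin G$ it is constant. Therefore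
\begin{equation}\label{eq:cos}
|\widehat{B_\omega^\beta}(\xi)|=\prod_{k\in G}\big|\cos(\pi\xi\eta_\beta\,\beta^{kM})\big|,\qquad\eta_\beta=(1-\beta)\beta^L(\beta^{i_0}-\beta^{j_0})>0 .
\end{equation}
This function is even and continuous in $\xi$, and it is Borel in $(\beta,\omega,\xi)$ as a limit of the continuous partial products.

Finally, let $h_L=\int H(q_{\omega_0})\,d\Pi$ be the entropy left in one A-word. It is the conditional entropy of $W_0$ given its endpoint type, and there are $1+L(L+1)/2$ endpoint types, so $h_L\ge H(\zeta_0,\dots,\zeta_{L-1})-\log(1+L(L+1)/2)$. As $L_1$ is fixed, Lemma~\ref{lem:rate} gives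
\begin{equation}\label{eq:hL}
\liminf_{L\to\infty}\frac{h_L}{L+L_1}\ge\frac{H(X)}{\mathbb EX}.
\end{equation}

\section{Exponentially separated parameters}\label{sec:sep}

The set $\mathrm{Sep}$ is the union over integers $c\ge1$ of relatively closed subsets of $(0,1)$, so it is Borel. It contains no zero of a polynomial in $\bigcup_d\mathcal P_d$, such as the parameter of Example~\ref{ex:golden}, where $1-\beta-\beta^2=0$.

\begin{remark}
Every algebraic $\beta\in(0,1)$ that is not such a zero lies in $\mathrm{Sep}$. Let $b_0$ be the leading coefficient of its minimal polynomial over $\mathbb Z$ and $\beta_1=\beta,\dots,\beta_k$ its conjugates. For $P\in\mathcal P_d$ the product $\prod_lP(\beta_l)$ is nonzero by irreducibility, and it is an integer polynomial of degree less than $d$ in the elementary symmetric functions of the $\beta_l$, which lie in $b_0^{-1}\mathbb Z$. So $b_0^d\prod_lP(\beta_l)$ is a nonzero integer, while $|P(\beta_l)|\le d\max(1,|\beta_l|)^d$ for $l\ge2$. In particular all rational $\beta\in(0,1)$ lie in $\mathrm{Sep}$, since a nonzero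 rational zero of $P\in\mathcal P_d$ is $\pm1$.
\end{remark}

There are at most $3^d$ polynomials in $\mathcal P_d$. It therefore suffices to show that each of them is smaller than $r$ only on a bounded number of intervals of length $r^{1/K}$, with $K$ independent of the degree.

\begin{lemma}\label{lem:small}
Let $[a,b]\subset(0,1)$. There are an integer $K\ge1$ and $c_0\in(0,1]$ such that for every $f(z)=1+\sum_{k\ge1}a_kz^k$ with $a_k\in\{-1,0,1\}$ and every $r>0$, the set $\{\beta\in[a,b]:|f(\beta)|<r\}$ is covered by at most $K$ intervals of length at most $4(r/c_0)^{1/K}$.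
\end{lemma}

\begin{proof}
Fix $b<R'<R<1$. By Jensen's formula, a function holomorphic near $|z|\le R$ with $f(0)=1$ has at most $\ln\max_{|z|=R}|f|\big/\ln(R/R')$ zeros in $|z|<R'$, counted with multiplicity. Since $|f(z)|\le1/(1-|z|)$, the number $k$ of these zeros $z_1,\dots,z_k$ is bounded by an integer $K\ge1$ independent of $f$. Let
\[
\Phi(z)=\prod_{l\le k}\frac{R'(z-z_l)}{R'^2-\bar z_lz},\qquad\psi=f/\Phi .
\]
Then $\psi$ is holomorphic near $|z|\le R'$, has no zero in $|z|<R'$, and $|\psi(0)|=\prod_lR'/|z_l|\ge1$. As $|\Phi|=1$ on $|z|=R'$, the maximum principle gives $|\psi|\le\Lambda_0:=1/(1-R')$ on $|z|\le R'$. Harnack's inequality $u(z)\le\frac{R'+|z|}{R'-|z|}u(0)$ for the nonnegative harmonic function $u=\ln(\Lambda_0/|\psi|)$, with $u(0)\le\ln\Lambda_0$, yields $|\psi|\ge c_0:=\Lambda_0^{-2b/(R'-b)}$ on $|z|\le b$. For $\beta\in[a,b]$ we have $|R'^2-\bar z_l\beta|\le2R'^2$, so each factor of $\Phi(\beta)$ has modulus at least $|\beta-z_l|/2$, and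
\[
|f(\beta)|\ge c_0\prod_{l\le k}\frac{|\beta-z_l|}2 .
\]
If $|f(\beta)|<r<c_0$, then $k\ge1$ and some $l$ has $|\beta-z_l|<2(r/c_0)^{1/k}\le2(r/c_0)^{1/K}$; the real points with this property form an interval of the required length. If $r\ge c_0$, the single interval $[a,b]$ will do.
\end{proof}

\begin{proposition}\label{prop:sep}
$\dim_H\big((0,1)\setminus\mathrm{Sep}\big)=0$.
\end{proposition}

\begin{proof}
Let $[a,b]\subset(0,1)$, $s>0$ and $c>\log(1/a)$. Each $\beta\in[a,b]\setminus\mathrm{Sep}$ has $|P(\beta)|<2^{-cd}$ for some $d$ and $P\in\mathcal P_d$. Write $P(z)=\pm z^lf(z)$ with $l<d$ and $f$ as in Lemma~\ref{lem:small}; then $|f(\beta)|<2^{-(c-\log(1/a))d}$. Hence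
\[
\mathcal H_\infty^s([a,b]\setminus\mathrm{Sep})\le K\big(4c_0^{-1/K}\big)^s\sum_{d\ge1}\Big(3\cdot2^{-(c-\log(1/a))s/K}\Big)^d,
\]
which tends to $0$ as $c\to\infty$. Now use (D1).
\end{proof}

\section{Dyadic entropy and the inverse theorem}\label{sec:ent}

For a probability measure $\nu$ on $\mathbb R$ and a countable Borel partition $\mathcal Q$ let $H(\nu,\mathcal Q)=-\sum_{I\in\mathcal Q}\nu(I)\log\nu(I)$. If $\mathcal Q$ refines $\mathcal R$, put
\[
H(\nu,\mathcal Q\,|\,\mathcal R)=H(\nu,\mathcal Q)-H(\nu,\mathcal R)=\sum_{I\in\mathcal R}\nu(I)H(\nu_I,\mathcal Q),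
\]
where $\nu_I$ is the normalized restriction of $\nu$ to $I$. Let $\mathcal D_n$ be the partition of $\mathbb R$ into the cells $[k2^{-n},(k+1)2^{-n})$, $k\in\mathbb Z$, let $\mathcal D_n(x)$ be the cell of $x$, and let $H_n(\nu)=\frac1nH(\nu,\mathcal D_n)$. If $\nu(\mathcal D_i(x))>0$, the \emph{component} $\nu^{x,i}$ is the image of $\nu_{\mathcal D_i(x)}$ under the increasing affine map of $\mathcal D_i(x)$ onto $[0,1)$. Thus $H_m(\nu^{x,i})=\frac1mH(\nu_{\mathcal D_i(x)},\mathcal D_{i+m})\in[0,1]$ measures how $\nu$ spreads near $x$ between the scales $2^{-i}$ and $2^{-i-m}$: it is $1$ for Lebesgue measure and $0$ for a point mass. For a random variable $Y$ we write $H(Y,\mathcal Q)$ for the entropy of its law. All measures below have bounded support.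

\begin{itemize}
\item[(E1)] \emph{Concavity.} If $\nu=\sum_j\lambda_j\nu_j$ is a finite mixture, then $H(\nu,\mathcal Q)\ge\sum_j\lambda_jH(\nu_j,\mathcal Q)$ and $H(\nu,\mathcal Q\,|\,\mathcal R)\ge\sum_j\lambda_jH(\nu_j,\mathcal Q\,|\,\mathcal R)$: the right sides are obtained by conditioning also on the random index $j$, and conditioning does not increase entropy.
\item[(E2)] \emph{Comparison of partitions.} If each cell of $\mathcal Q$ meets at most $k$ cells of $\mathcal R$, then $H(\nu,\mathcal R)\le H(\nu,\mathcal Q)+\log k$, since given the $\mathcal Q$-cell the $\mathcal R$-cell has at most $k$ values. An interval of length at most $K2^{-n}$ meets at most $K+2$ cells of $\mathcal D_n$. This gives (E3)--(E5).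
\item[(E3)] If $Y'=sY+t$ with $s>0$ and $K^{-1}2^{-n}\le2^{-n'}/s\le K2^{-n}$, then $|H(Y',\mathcal D_{n'})-H(Y,\mathcal D_n)|\le\log(K+2)$.
\item[(E4)] If $|Y-Y'|\le2^{-n}$, then $|H(Y,\mathcal D_n)-H(Y',\mathcal D_n)|\le\log5$, since given the cell of one variable the other lies in an interval of length $3\cdot2^{-n}$.
\item[(E5)] If $\nu$ is finitely supported, then $H(\tau*\nu,\mathcal D_n)\ge H(\tau,\mathcal D_n)-\log3$: the convolution is a mixture of translates of $\tau$, and (E1) and (E3) with $K=1$ apply.
\item[(E6)] \emph{Global entropy is an average of local entropies.} If $\nu$ lives on $[0,1]$, then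
\[
\Big|\frac1n\sum_{i=1}^n\int H_m(\nu^{x,i})\,d\nu(x)-H_n(\nu)\Big|\le\frac{2m}n .
\]
Indeed, with $\mathsf h_k=H(\nu,\mathcal D_k)$ we have $m\int H_m(\nu^{x,i})\,d\nu=\mathsf h_{i+m}-\mathsf h_i$, so the average equals $\frac1{nm}\big[\sum_{k=1}^m\mathsf h_{n+k}-\sum_{k=1}^m\mathsf h_k\big]$; and $0\le\mathsf h_{n+k}-\mathsf h_n\le k$, $0\le\mathsf h_k\le k+1\le 2m$ for $k\le m$.
\item[(E7)] \emph{Averages over scales.} Let $p\ge1$ and let $f_i$ ($i\ge1$) be constant on the cells of $\mathcal D_{i+p}$, with $\sup_i\int f_i^2\,d\nu<\infty$. Then $\frac1n\sum_{i\le n}\big(f_i(x)-\int f_i\,d\nu_{\mathcal D_i(x)}\big)\to0$ for $\nu$-a.e.\ $x$. Indeed, along each residue class of $i$ modulo $p$ the terms are martingale differences for the filtration generated by the $\mathcal D_i$, bounded in $L^2$, and such sequences obey the strong law of large numbers.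
\end{itemize}

By (E5), convolution cannot lower the normalized entropy. It can fail to raise it. Let $n=2n'$, let $\tau$ be uniform on $[0,2^{-n'})$ and let $\nu$ be any measure on that interval. Then $H(\tau,\mathcal D_n)=n'$ and $H(\tau*\nu,\mathcal D_n)\le n'+1$; at the scales $i\le n'-m$ the components of $\nu$ have $H_m=0$, and at the scales $i\ge n'$ the components of $\tau$ have $H_m=1$. The inverse theorem says that this is the general picture.

\begin{theorem}[Hochman {\cite[Theorem 2.7]{hochman}}]\label{thm:H}
For all $\varepsilon>0$ and $m\ge1$ there are $\delta=\delta(\varepsilon,m)>0$ and $n_0$ such that for all $n>n_0$ the following holds. If $\tau,\nu$ are probability measures on $[0,1]$ with $H_n(\tau*\nu)<H_n(\tau)+\delta$, then there are disjoint sets $\mathcal I,\mathcal J\subset\{1,\dots,n\}$ with $|\mathcal I\cup\mathcal J|>(1-\varepsilon)n$ such that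
\[
\tau\{x:H_m(\tau^{x,i})>1-\varepsilon\}>1-\varepsilon\quad(i\in\mathcal I),\qquad\nu\{x:H_m(\nu^{x,i})<\varepsilon\}>1-\varepsilon\quad(i\in\mathcal J).
\]
\end{theorem}

\section{The dimension of the first factor}\label{sec:dimA}

Fix $L\ge1$ and $\beta\in(0,1)$. Let $\kappa=\log(1/\rho)=M\log(1/\beta)$, so that $\ell$ blocks correspond to $\kappa\ell$ dyadic scales, and let $a_n(\omega)=H(A_\omega,\mathcal D_n)\in[0,n+1]$. Let $A^{(\ell)}_\omega$ be the finitely supported law of $\sum_{k<\ell}\rho^k\phi(W_k)$. Self-similarity is replaced by the identity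
\begin{equation}\label{eq:dyn}
A_\omega=A_\omega^{(\ell)}*\mathrm{law}(\rho^\ell U),\qquad U\sim A_{\sigma^\ell\omega}:
\end{equation}
$A_\omega$ is a mixture of copies of one measure $A_{\sigma^\ell\omega}$, all scaled by the same factor. We show that the normalized entropies of $A_\omega$ converge to a constant $\alpha$, that $\alpha$ also controls the local entropies and the masses of small intervals, and finally that $\alpha$ has the expected size when $\beta\in\mathrm{Sep}$.

\subsection{The entropy per scale}

\begin{lemma}\label{lem:alpha}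
There is a constant $\alpha\in[0,1]$, depending on $\beta$ and $L$, with $a_n(\omega)/n\to\alpha$ for $\Pi$-a.e.\ $\omega$. Hence $e_m:=\int|a_m/m-\alpha|\,d\Pi\to0$.
\end{lemma}

\begin{proof}
Let $n=\lfloor\kappa\ell\rfloor$ and $n'=\lfloor\kappa\ell'\rfloor$, so $2^n\rho^\ell\in(\frac12,1]$. By \eqref{eq:dyn}, $A_\omega$ is a finite mixture of laws of variables $u+\rho^\ell U$. Each of them lives on a closed interval of length at most $2^{-n}$, hence on at most two cells of $\mathcal D_n$, and by (E3) with $K=2$ its $\mathcal D_{n+n'}$-entropy is at least $a_{n'}(\sigma^\ell\omega)-2$. By (E1), $a_{n+n'}(\omega)-a_n(\omega)\ge a_{n'}(\sigma^\ell\omega)-3$. Since $a_n$ is nondecreasing in $n$ and $\lfloor\kappa(\ell+\ell')\rfloor\ge n+n'$, the functions $f_\ell=a_{\lfloor\kappa\ell\rfloor}-3$ satisfy $f_{\ell+\ell'}\ge f_\ell+f_{\ell'}\circ\sigma^\ell$. Kingman's ergodic theorem states that for such a superadditive sequence of integrable functions with $\sup_\ell\frac1\ell\int f_\ell\,d\Pi<\infty$ over an ergodic system, $f_\ell/\ell$ converges a.e.\ to a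 constant, which we call $\kappa\alpha$. For $\lfloor\kappa\ell\rfloor\le n\le\lfloor\kappa(\ell+1)\rfloor$ monotonicity places $a_n$ between $f_\ell+3$ and $f_{\ell+1}+3$, so $a_n/n\to\alpha$. The last assertion is bounded convergence.
\end{proof}

\subsection{Local entropies}

By \eqref{eq:dyn} the restriction of $A_\omega$ to a dyadic cell is a mixture of small copies of $A_{\sigma^\ell\omega}$, so by concavity its entropy should be at least about $\alpha$ per scale. The difficulty is that copies cut by an endpoint of the cell are not whole, and we do not know how much mass $A_\omega$ puts near dyadic points. A random translation removes the difficulty. For $c\in[\frac14,\frac12]$ and $y\in[0,\frac12]$ let $A'=A'_{\omega,c,y}$ be the law of $cU+y$ with $U\sim A_\omega$; it lives on $[0,1]$. Fix an integer $r\ge1$. Let $\mathrm{bd}_i$ be the union, over all cells of $\mathcal D_i$, of the first and the last subcell of level $i+r$, and let $\ell_i=\lceil(i+r)/\kappa\rceil$ be the least $\ell$ with $\rho^\ell\le2^{-i-r}$.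

\begin{lemma}\label{lem:local}
For $i,m\ge1$ and every $x$ with $A'(\mathcal D_i(x))>0$,
\[
\alpha-H_m(A'^{\,x,i})\le\Big|\frac{a_m(\sigma^{\ell_i}\omega)}m-\alpha\Big|+\frac{r+3+\kappa}m+A'_{\mathcal D_i(x)}(\mathrm{bd}_i).
\]
\end{lemma}

\begin{proof}
Let $\ell=\ell_i$, $I=\mathcal D_i(x)$, $b=A'_I(\mathrm{bd}_i)$, and let $d$ be the sum of the first two terms on the right. By \eqref{eq:dyn}, $A'$ is a mixture, over the atoms $u$ of $A^{(\ell)}_\omega$, of \emph{pieces}: the laws of $cu+y+c\rho^\ell U$ with $U\sim A_{\sigma^\ell\omega}$. A piece lives on a closed interval of length $c\rho^\ell\le2^{-i-r-1}$. If this interval meets $I$ without being contained in $I$, it contains an endpoint of $I$, so its part in $I$ lies within $2^{-i-r-1}$ of that endpoint and hence in $\mathrm{bd}_i$. Therefore $A'_I$ is a mixture in which whole pieces have total weight at least $1-b$.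

By minimality of $\ell$, $c\rho^\ell\ge\rho\,2^{-i-r-2}$. So the values of $U$ that a piece maps into a given cell of $\mathcal D_{i+m}$ form an interval of length at most $T2^{-m}$ with $T=2^{r+2}/\rho\ge2$, which meets at most $T+2\le2T$ cells of $\mathcal D_m$. By (E2) each piece has $\mathcal D_{i+m}$-entropy at least $a_m(\sigma^\ell\omega)-\log(2T)=a_m(\sigma^\ell\omega)-(r+3+\kappa)\ge m(\alpha-d)$. By (E1), $H_m(A'^{\,x,i})\ge(1-b)\max(\alpha-d,0)\ge(1-b)(\alpha-d)$, and so $\alpha-H_m(A'^{\,x,i})\le b\alpha+(1-b)d\le b+d$.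
\end{proof}

The first and third error terms are small on average over $i$. A value $\ell$ equals $\ell_i$ for at most $\kappa+1$ indices $i$, and $\ell_N/N\to1/\kappa$. By Birkhoff's theorem, for $\Pi$-a.e.\ $\omega$ and all $m,r$,
\begin{equation}\label{eq:birk}
\limsup_{N\to\infty}\frac1N\sum_{i=1}^N\Big|\frac{a_m(\sigma^{\ell_i}\omega)}m-\alpha\Big|\le\frac{\kappa+1}\kappa\,e_m .
\end{equation}
For $i\ge1$ the set $\mathrm{bd}_i$ is invariant under translation by $\frac12$, and it occupies the fraction $2^{1-r}$ of every cell of $\mathcal D_i$. If $v$ is fixed and $y$ is uniform on $[0,\frac12]$, then $v+y$ modulo $\frac12$ is uniform on $[0,\frac12)$. Hence, using (E7) for the uniform measure on $[0,\frac12)$ in the second statement,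
\begin{equation}\label{eq:bd}
\mathbb P(v+y\in\mathrm{bd}_i)=2^{1-r}\ \ (i\ge1),\qquad\frac1n\sum_{i\le n}1_{\mathrm{bd}_i}(v+y)\to2^{1-r}\ \text{ for a.e.\ }y .
\end{equation}
The total error
\[
\mathrm{err}_{m,r}=\frac{\kappa+1}\kappa\,e_m+\frac{r+3+\kappa}m+2^{1-r}>0
\]
is made arbitrarily small by choosing first $r$ and then $m$ large.

\subsection{From entropy to the mass of intervals}

Call a probability measure $\nu$ on $\mathbb R$ \emph{almost $s$-regular} if there are Borel sets $F_1\subset F_2\subset\cdots$ with $\nu(F_k)\to1$ and constants $C_k$ such that $\nu(F_k\cap J)\le C_k|J|^s$ for all intervals $J$. This property is preserved by invertible affine maps.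

\begin{proposition}\label{prop:reg}
For $\Pi$-a.e.\ $\omega$, the measure $A_\omega$ is almost $s$-regular for every $s\in(0,\alpha)$.
\end{proposition}

\begin{proof}
Fix $\omega$ satisfying \eqref{eq:birk} for all $m,r$. By \eqref{eq:bd} and Fubini's theorem there is $y\in[0,\frac12]$ such that, with $A'=A'_{\omega,1/2,y}$, we have $\frac1n\sum_{i\le n}1_{\mathrm{bd}_i}(x)\to2^{1-r}$ for $A'$-a.e.\ $x$ and all $r$. We claim that
\begin{equation}\label{eq:ptwise}
\liminf_{n\to\infty}-\frac1n\log A'(\mathcal D_n(x))\ge\alpha\qquad\text{for }A'\text{-a.e.\ }x .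
\end{equation}
Fix $m,r$. By (E7) with $f_i=1_{\mathrm{bd}_i}$ and $p=r$, also $\frac1n\sum_{i\le n}A'_{\mathcal D_i(x)}(\mathrm{bd}_i)\to2^{1-r}$ a.e. Lemma~\ref{lem:local} and \eqref{eq:birk} give
\[
\liminf_n\frac1n\sum_{i\le n-m}H_m(A'^{\,x,i})\ge\alpha-\mathrm{err}_{m,r}\qquad A'\text{-a.e.}
\]
Let $J_i(x)=-\log\big(A'(\mathcal D_{i+m}(x))/A'(\mathcal D_i(x))\big)$. Its mean under $A'_{\mathcal D_i(x)}$ is $mH_m(A'^{\,x,i})$, and its second moment is a sum of at most $2^m$ terms $t\log^2t$ with $t\in(0,1]$, so it is bounded in terms of $m$. By (E7) with $p=m$, $\frac1n\sum_{i\le n-m}\big(J_i-mH_m(A'^{\,x,i})\big)\to0$ a.e. Along a residue class modulo $m$ the sum of the $J_i$ with $1\le i\le n-m$ telescopes and is at most $-\log A'(\mathcal D_{n'}(x))$ for some $n'\le n$, hence at most $-\log A'(\mathcal D_n(x))$. So $-\frac1n\log A'(\mathcal D_n(x))\ge\frac1{nm}\sum_{i\le n-m}J_i(x)$, and the lower limit in \eqref{eq:ptwise} is at least $\alpha-\mathrm{err}_{m,r}$. Since $m,r$ are arbitrary, \eqref{eq:ptwise} follows.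

Let $0<s<\alpha$ and $F_k=\{x:A'(\mathcal D_n(x))\le2^{k-ns}\ \forall n\ge1\}$. By \eqref{eq:ptwise}, $A'(F_k)\to1$. A cell of $\mathcal D_n$ that meets $F_k$ has mass at most $2^{k-ns}$. An interval $J$ with $2^{-n-1}\le|J|<2^{-n}$, $n\ge1$, meets at most two cells, so $A'(F_k\cap J)\le2^{k+1-ns}\le2^{k+2}|J|^s$; for $|J|\ge\frac12$ the bound holds because $2|J|^s\ge1$. Thus $A'$, and with it $A_\omega$, is almost $s$-regular.
\end{proof}

\subsection{The value of $\alpha$}

\begin{proposition}\label{prop:alpha}
If $\beta\in\mathrm{Sep}$, then $\alpha\ge\min\{1,h_L/\kappa\}$.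
\end{proposition}

The idea is to look at $A_\omega=\nu*\tau$, with $\nu=A_\omega^{(\ell)}$ and $\tau=\mathrm{law}(\rho^\ell U)$, between the scale $2^{-n}\approx\rho^\ell$ and a finer scale $2^{-Qn}$ at which all atoms of $\nu$ are separated. If $\alpha<h_L/\kappa$, then $\nu$ has only $\alpha n$ bits at the coarse scale but $h_L\ell$ bits at the fine scale, so it has entropy proportional to $n$ in between. On the other hand $A_\omega$ has $\alpha$ bits per scale in between, no more than $\tau$ alone. So convolution with the restrictions of $\nu$ does not raise the entropy of $\tau$. The inverse theorem allows this only if $\tau$ is nearly uniform at a positive fraction of scales. But the local entropies of $\tau$ are rarely much below $\alpha$ by Lemma~\ref{lem:local}, and their average is $\alpha$; so they are rarely much above $\alpha$, and if $\alpha<1$ they are rarely near $1$.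

\begin{proof}
Suppose $\alpha<1$ and $\alpha<h_L/\kappa$. Let $c_1$ be the constant in the definition of $\mathrm{Sep}$, fix an integer $Q\ge2$ with $Q\kappa>c_1M$, and put $\gamma=\frac{h_L/\kappa-\alpha}{3(Q-1)}>0$. Choose $\varepsilon>0$ with $6\varepsilon\le\gamma$ and $\varepsilon\le\frac{1-\alpha}2$; in particular $\varepsilon\le\frac12$. Choose $r$ and then $m$ with $t:=2\,\mathrm{err}_{m,r}\le\varepsilon(1-\alpha)/8$, and let $\delta=\delta(\varepsilon,m)$ and $n_0$ be as in Theorem~\ref{thm:H}. For $\ell\ge1$ let $n=\lfloor\kappa\ell\rfloor$, $N=(Q-1)n$, $\nu=A^{(\ell)}_\omega$, and let $\tau$ be the law of $\rho^\ell U$, $U\sim A_{\sigma^\ell\omega}$. Below, $o(1)$ denotes a quantity bounded in absolute value by a Borel function of $\omega$, independent of the cell $I$ and the translation $y$, that tends to $0$ in $\Pi$-probability as $\ell\to\infty$. Sums over $I$ run over the cells $I\in\mathcal D_n$ with $\nu(I)>0$.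

\emph{Step 1: $\nu$ has entropy between the two scales.} Two distinct sequences of A-words $(w_0,\dots,w_{\ell-1})$ give values of $\sum_{k<\ell}\rho^k\phi(w_k)$ that differ by $(1-\beta)P(\beta)$ with $P\in\mathcal P_{\ell M}$, hence by at least $(1-\beta)2^{-c_1\ell M}$. For large $\ell$ this exceeds $2^{Q-Q\kappa\ell}\ge2^{-Qn}$. Then distinct sequences fall into distinct cells of $\mathcal D_{Qn}$, and by independence and Birkhoff's theorem $H(\nu,\mathcal D_{Qn})=\sum_{k<\ell}H(q_{\omega_k})=\ell(h_L+o(1))$. This is the only use of separation; at a zero of some $P$, different words can give the same atom and entropy is lost. Since the tail in \eqref{eq:dyn} is at most $\rho^\ell\le2^{-n}$, (E4) gives $|H(\nu,\mathcal D_n)-a_n(\omega)|\le\log5$, so $H(\nu,\mathcal D_n)=n(\alpha+o(1))$. As $\ell/n\to1/\kappa$,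
\begin{equation}\label{eq:step1}
\frac1N\sum_I\nu(I)H(\nu_I,\mathcal D_{Qn})=\frac1NH(\nu,\mathcal D_{Qn}\,|\,\mathcal D_n)=3\gamma+o(1).
\end{equation}

\emph{Step 2: the convolutions have entropy at most $\alpha$ on average.} We have $A_\omega=\sum_I\nu(I)\,\nu_I*\tau$, and $\nu_I*\tau$ lives on $I$ and the next cell of $\mathcal D_n$. By (E1) and Lemma~\ref{lem:alpha},
\begin{equation}\label{eq:step2}
\frac1N\sum_I\nu(I)H(\nu_I*\tau,\mathcal D_{Qn})\le\frac{a_{Qn}(\omega)-a_n(\omega)+1}N=\alpha+o(1).
\end{equation}

\emph{Step 3: rescaling.} Let $\nu_I'$ be the image of $\nu_I$ under $v\mapsto2^{n-1}(v-\inf I)$; it lives on $[0,\frac12)$, so $H_N(\nu'_I)\le1$. Let $\tau'=A'_{\sigma^\ell\omega,c,y}$ with $c=2^{n-1}\rho^\ell\in(\frac14,\frac12]$ and $y\in[0,\frac12]$ to be chosen. Then $\nu'_I*\tau'$ is the image of $\nu_I*\tau$ under $x\mapsto2^{n-1}(x-\inf I)+y$. By (E3) with $K=2$,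
\[
|NH_N(\nu_I')-H(\nu_I,\mathcal D_{Qn})|\le2,\qquad|NH_N(\nu'_I*\tau')-H(\nu_I*\tau,\mathcal D_{Qn})|\le2,
\]
and by (E3) with $K=4$, $|NH_N(\tau')-a_N(\sigma^\ell\omega)|\le3$. Since $\sigma$ preserves $\Pi$, the function $a_N\circ\sigma^\ell/N$ has the same distribution as $a_N/N$, so $H_N(\tau')=\alpha+o(1)$.

\emph{Step 4: $\tau'$ is rarely uniform.} By \eqref{eq:bd}, the mean of $\frac1N\sum_{i\le N}\tau'(\mathrm{bd}_i)$ over uniform $y\in[0,\frac12]$ is $2^{1-r}$; fix $y$ for which it is at most $2^{1-r}$. Integrating Lemma~\ref{lem:local}, applied to $\sigma^\ell\omega$, against $\tau'$ gives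
\[
\Theta:=\frac1N\sum_{i=1}^N\int\big(\alpha-H_m(\tau'^{\,x,i})\big)^+d\tau'\le\frac1N\sum_{i=1}^N\Big|\frac{a_m(\sigma^{\ell_i}\sigma^\ell\omega)}m-\alpha\Big|+\frac{r+3+\kappa}m+2^{1-r}.
\]
By \eqref{eq:birk} and invariance of $\Pi$, the right side is at most $2\,\mathrm{err}_{m,r}=t$ with probability tending to $1$. By (E6) and Step 3, $\frac1N\sum_{i\le N}\int(H_m(\tau'^{\,x,i})-\alpha)\,d\tau'=o(1)$. Adding $\Theta$, we get $\frac1N\sum_{i\le N}\int(H_m(\tau'^{\,x,i})-\alpha)^+d\tau'\le2t$ with probability tending to $1$. Since $1-\varepsilon-\alpha\ge\frac{1-\alpha}2$, Markov's inequality then gives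
\begin{equation}\label{eq:step4}
\frac1N\sum_{i=1}^N\tau'\{x:H_m(\tau'^{\,x,i})>1-\varepsilon\}\le\frac{4t}{1-\alpha}\le\frac\varepsilon2 .
\end{equation}

\emph{Step 5: the dichotomy.} Assume \eqref{eq:step4}, $N>n_0$ and $m\le\varepsilon N$. Let $I$ be a cell with $H_N(\nu_I'*\tau')<H_N(\tau')+\delta$, and let $\mathcal I,\mathcal J$ be given by Theorem~\ref{thm:H} for $\tau'$ and $\nu'_I$. By \eqref{eq:step4}, $(1-\varepsilon)|\mathcal I|\le\frac\varepsilon2N$, so $|\mathcal I|\le\varepsilon N$ and $|\mathcal J|>(1-2\varepsilon)N$. The mean of $H_m(\nu_I'^{\,x,i})$ is at most $2\varepsilon$ for $i\in\mathcal J$ and at most $1$ for the other $i$. By (E6), $H_N(\nu'_I)\le2\varepsilon+2\varepsilon+2m/N\le6\varepsilon\le\gamma$. Thus every cell $I$ with $H_N(\nu_I')>\gamma$ has $H_N(\nu'_I*\tau')\ge H_N(\tau')+\delta$, while by (E5) every cell has $H_N(\nu_I'*\tau')\ge H_N(\tau')-2/N$.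

\emph{Step 6: contradiction.} Let $p$ be the total $\nu$-mass of the cells with $H_N(\nu_I')>\gamma$. By \eqref{eq:step1} and Step 3, $3\gamma+o(1)=\sum_I\nu(I)H_N(\nu'_I)\le\gamma+p$, so $p\ge\gamma$ with probability tending to $1$. On this event and that of \eqref{eq:step4}, by \eqref{eq:step2} and Steps 3 and 5,
\[
\alpha+o(1)\ge\sum_I\nu(I)H_N(\nu_I'*\tau')\ge H_N(\tau')+\gamma\delta-\frac2N=\alpha+\gamma\delta+o(1).
\]
For large $\ell$ there is an $\omega$ for which the finitely many events used hold and each term $o(1)$ is smaller than $\gamma\delta/3$ in absolute value. This is a contradiction.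
\end{proof}

\section{Fourier decay of the second factor}\label{sec:fourier}

Fix $L\ge1$ and $[a,b]\subset(0,1)$. Say that $\nu$ has \emph{power decay} if $|\widehat\nu(\xi)|\le C|\xi|^{-\delta}$ for $|\xi|\ge1$, for some $C,\delta>0$.

\begin{proposition}\label{prop:fourier}
For $\Pi$-a.e.\ $\omega$ there is a set $E_\omega\subset[a,b]$ with $\dim_HE_\omega=0$ such that $B_\omega^\beta$ has power decay for every $\beta\in[a,b]\setminus E_\omega$.
\end{proposition}

Let $\theta=\beta^{-M}$, which lies in $[\theta_1,\theta_2]$ with $\theta_1=b^{-M}>1$, $\theta_2=a^{-M}$. By \eqref{eq:cos}, decay can fail only if for large $\xi$ most of the numbers $\xi\eta_\beta\theta^{-k}\ge1$, $k\in G$, are close to integers. Consider first the case without gaps, $G=\{0,1,2,\dots\}$. Listed in increasing order these numbers form a geometric progression, $x_{q+1}=x_q^2/x_{q-1}$. If $x_q=K_q+\epsilon_q$ with integers $K_q$ and small errors, then $K_{q+1}$ is the integer nearest to $K_q^2/K_{q-1}$, whatever $\theta$ is. For the powers of the golden ratio in Example~\ref{ex:golden},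 the integers $11,18$ nearest to $\theta^5,\theta^6$ produce $29,47,76$, the integers nearest to $324/11$, $841/18$, $2209/29$. So the first few integers and the few places with large errors determine the whole sequence; there are subexponentially many sequences of length $N$; and the ratio of the last two integers determines $\theta$ up to an exponentially small error. In our setting $G$ has unbounded gaps. The rule must be adapted to unequal gaps, and a gap of length $D$ costs a factor exponential in $D$, so we need the long gaps to have small total length.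

\begin{lemma}\label{lem:gaps}
For $\Pi$-a.e.\ $\omega$: \textup{(a)} $|G\cap[0,N]|/N\to\Pi(0\in G)>0$ and $N-\max(G\cap[0,N])=o(N)$; \textup{(b)} for every $s'>0$ there is $\Lambda\ge1$ such that for all large $N$ the gaps longer than $\Lambda$ between consecutive elements of $G\cap[0,N]$ have total length at most $s'N$.
\end{lemma}

\begin{proof}
The limit in (a) is Birkhoff's theorem. If $G\cap((1-c)N,N]$ were empty for some $c>0$ and infinitely many $N$, the limit would equal $1-c$ times itself. For (b), let $l\ge1$. If $k<k'$ are consecutive in $G$ and $D=k'-k>2l$, the $D-l\ge D/2$ integers $j\in[k+1,k'-l]$ satisfy $[j,j+l)\cap G=\emptyset$. So the gaps longer than $2l$ in $[0,N]$ have total length at most $2\,|\{j\le N:[j,j+l)\cap G=\emptyset\}|=2N\big(\Pi(G\cap[0,l)=\emptyset)+o(1)\big)$ by Birkhoff's theorem. As $l\to\infty$ the probability decreases to $\Pi(G=\emptyset)=0$. Take $\Lambda=2l$ with $l$ large.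
\end{proof}

Fix $\omega$ as in Lemma~\ref{lem:gaps}. For $N\ge0$ let $k_0>k_1>\dots>k_n$ be the elements of $G\cap[0,N]$, and $\Delta_q=k_{q-1}-k_q$; these depend on $\omega$ and $N$ only. For $\beta\in[a,b]$ and $\xi>0$ with $\theta^N\le\xi\eta_\beta<\theta^{N+1}$ put
\[
x_q=\xi\eta_\beta\,\theta^{-k_q}\in[\theta^{N-k_q},\theta^{N-k_q+1}),\qquad x_q=K_q+\epsilon_q,\quad K_q\in\mathbb N,\ |\epsilon_q|\le\tfrac12 .
\]
Thus $1\le x_0<x_1<\cdots$ and $x_q=x_{q-1}\theta^{\Delta_q}$. Since $K_q\ge x_q-\frac12\ge x_q/2$,
\begin{equation}\label{eq:logK}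
|\ln x_q-\ln K_q|\le2|\epsilon_q|/x_q .
\end{equation}

\begin{lemma}\label{lem:predict}
Let $q_0=\lceil\log(1+2N)/\log\theta_1\rceil$ and $q_0+1\le q\le n-1$. Put $t_q=\Delta_{q+1}/\Delta_q$ and $y_q=K_q(K_q/K_{q-1})^{t_q}$, a number determined by $K_{q-1},K_q,\omega,N$.
\begin{itemize}
\item[(a)] $K_{q+1}$ lies in a set of at most $C_1^{\Delta_q+\Delta_{q+1}}$ integers determined by $y_q$, where $C_1=9\theta_2$.
\item[(b)] Let $\Lambda\ge1$ and $\varepsilon\big(1+4(1+2\Lambda)\theta_2^{2\Lambda}\big)<\frac12$. If $\Delta_q,\Delta_{q+1}\le\Lambda$ and $|\epsilon_{q-1}|,|\epsilon_q|,|\epsilon_{q+1}|<\varepsilon$, then $|K_{q+1}-y_q|<\frac12$, so $K_{q+1}$ is determined by $y_q$.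
\end{itemize}
\end{lemma}

\begin{proof}
Eliminating $\ln\theta$ from $\ln x_{q+1}-\ln x_q=\Delta_{q+1}\ln\theta$ and $\ln x_q-\ln x_{q-1}=\Delta_q\ln\theta$ gives $\ln x_{q+1}=(1+t_q)\ln x_q-t_q\ln x_{q-1}$. Let $\bar\epsilon=\max(|\epsilon_{q-1}|,|\epsilon_q|)\le\frac12$. By \eqref{eq:logK} and $x_q\ge x_{q-1}$,
\[
|\ln x_{q+1}-\ln y_q|\le2(1+2t_q)\,\bar\epsilon/x_{q-1}.
\]
Here $t_q\le\Delta_{q+1}\le N$ and $x_{q-1}\ge\theta_1^{N-k_{q-1}}\ge\theta_1^{q-1}\ge1+2N$, so the right side is at most $1$. Using $|e^v-1|\le2|v|$ for $|v|\le1$, and writing $D=\Delta_q+\Delta_{q+1}\ge2$,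
\[
|x_{q+1}-y_q|\le4(1+2t_q)\,\bar\epsilon\,\frac{x_{q+1}}{x_{q-1}}\le4(1+2\Delta_{q+1})\,\bar\epsilon\,\theta_2^D .
\]
In general, $|K_{q+1}-y_q|\le\frac12+2(1+2D)\theta_2^D$, which leaves at most $2+4(1+2D)\theta_2^D\le6\,(3\theta_2)^D\le(9\theta_2)^D$ integers. Under the assumptions of (b), $|K_{q+1}-y_q|\le\varepsilon+4(1+2\Lambda)\varepsilon\,\theta_2^{2\Lambda}<\frac12$.
\end{proof}

For $\varepsilon,\delta\in(0,\frac12)$ let $\mathrm{Bad}_N(\varepsilon,\delta)$ be the set of $\beta\in[a,b]$ for which there is $\xi$ with $\theta^N\le\xi\eta_\beta<\theta^{N+1}$ and $|\{q:|\epsilon_q|\ge\varepsilon\}|\le\delta N$.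

\begin{lemma}\label{lem:count}
For every $s>0$ there are $\varepsilon,\delta\in(0,\frac12)$ such that for all large $N$ the set $\mathrm{Bad}_N(\varepsilon,\delta)$ is covered by at most $2^{sN}$ intervals of length at most $C_\omega\theta_1^{-N}$, where $C_\omega$ depends only on $\omega$ and $\theta_1$.
\end{lemma}

\begin{proof}
Choose $s'>0$ with $(6\log\theta_2+4\log C_1)s'\le s/3$, then $\Lambda$ by Lemma~\ref{lem:gaps}(b), then $\varepsilon$ as in Lemma~\ref{lem:predict}(b), and then $\delta$ with $h_b(\delta)+6\delta\Lambda\log C_1\le s/3$. Let $N$ be large; then $n>q_0+1$, since $n$ grows linearly in $N$ and $q_0$ logarithmically. We bound the number of sequences $(K_q)_{q_0\le q\le n}$ that arise from $\beta\in\mathrm{Bad}_N(\varepsilon,\delta)$ and a corresponding $\xi$. A sequence is specified by the initial pair, by the set $\mathcal B=\{q:|\epsilon_q|\ge\varepsilon\}$, and by the steps $q=q_0+1,\dots,n-1$, each of which produces $K_{q+1}$ from $K_{q-1},K_q$.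
\begin{itemize}
\item \emph{Initial pair.} We have $N-k_{q_0+1}=(N-k_0)+\sum_{q\le q_0+1}\Delta_q\le o(N)+s'N+\Lambda(q_0+1)\le3s'N$. So $K_{q_0},K_{q_0+1}\le\theta_2^{3s'N+1}+\frac12\le2\theta_2^{3s'N+1}$, and there are at most $4\theta_2^{6s'N+2}$ pairs.
\item \emph{The set $\mathcal B$.} The number of subsets of size at most $\delta(N+1)$ of a set with at most $N+1$ elements is at most $2^{h_b(\delta)(N+1)}$.
\item \emph{Steps with $\max(\Delta_q,\Delta_{q+1})>\Lambda$.} Such a step has at most $C_1^{2\max(\Delta_q,\Delta_{q+1})}$ outcomes by Lemma~\ref{lem:predict}(a), and a given long gap occurs in at most two steps. Together these steps have at most $C_1^{4s'N}$ outcomes.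
\item \emph{Other steps with $\{q-1,q,q+1\}\cap\mathcal B\ne\emptyset$.} There are at most $3\delta N$ of them, each with at most $C_1^{2\Lambda}$ outcomes.
\item \emph{All remaining steps} have one outcome by Lemma~\ref{lem:predict}(b).
\end{itemize}
The logarithm of the product of these bounds is at most $\frac23sN+O(1)\le sN$. Now fix a sequence. For large $N$, $k_{n-1}=k^*$ is the second smallest element of $G$. By \eqref{eq:logK}, $\Delta_n\ln\theta=\ln x_n-\ln x_{n-1}$ differs from $\ln(K_n/K_{n-1})$ by at most $2/x_{n-1}\le2\theta_1^{k^*-N}$. So $\ln\theta$ lies in an interval of length $4\theta_1^{k^*-N}$ determined by the sequence, and so does $\beta=e^{-(\ln\theta)/M}$, because $v\mapsto e^{-v/M}$ is $1$-Lipschitz on $[0,\infty)$.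
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fourier}]
For $j\ge1$ let $\varepsilon_j,\delta_j$ be given by Lemma~\ref{lem:count} with $s=1/j$, and let $E^j$ be the set of $\beta$ lying in $\mathrm{Bad}_N(\varepsilon_j,\delta_j)$ for infinitely many $N$. For $d>1/(j\log\theta_1)$ the series $\sum_N2^{N/j}(C_\omega\theta_1^{-N})^d$ converges, and its tails bound $\mathcal H^d_\infty(E^j)$; so $\dim_HE^j\le1/(j\log\theta_1)$, and $E_\omega=\bigcap_jE^j$ has dimension $0$. Let $\beta\notin E^j$ for some $j$. For large $\xi>0$ define $N$ by $\theta^N\le\xi\eta_\beta<\theta^{N+1}$. More than $\delta_jN$ factors in \eqref{eq:cos} satisfy $|\cos(\pi x_q)|=\cos(\pi|\epsilon_q|)\le\cos(\pi\varepsilon_j)<1$, so $|\widehat{B^\beta_\omega}(\xi)|\le\cos(\pi\varepsilon_j)^{\delta_jN}$ with $N>\log(\xi\eta_\beta)/\log\theta-1$. This is a negative power of $\xi$ up to a constant. Evenness in $\xi$ and the bound $|\widehat{B^\beta_\omega}|\le1$ cover the remaining $|\xi|\ge1$.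
\end{proof}

\section{Proofs of Theorems~\ref{thm:ac} and~\ref{thm:dim}}\label{sec:final}

\begin{lemma}\label{lem:conv}
Let $\nu,\nu'$ be probability measures on $\mathbb R$. Suppose $\nu$ is almost $s$-regular with $0<s<1$, that $|\widehat{\nu'}(\xi)|\le C|\xi|^{-\delta}$ for $|\xi|\ge1$, and that $s+2\delta>1$. Then $\nu*\nu'\ll\lambda$.
\end{lemma}

\begin{proof}
Let $\nu_k$ be the restriction of $\nu$ to $F_k$, so $\nu_k(J)\le C_k|J|^s$. For $R\ge1$, the formula $\int e^{2\pi\mathrm i\xi v}e^{-\pi\xi^2/R^2}d\xi=Re^{-\pi R^2v^2}$ and Fubini's theorem give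
\[
e^{-\pi}\int_{|\xi|\le R}|\widehat{\nu_k}|^2d\xi\le\int|\widehat{\nu_k}(\xi)|^2e^{-\pi\xi^2/R^2}d\xi=\iint Re^{-\pi R^2(x-x')^2}d\nu_k(x')\,d\nu_k(x).
\]
The set of $x'$ with $j/R\le|x-x'|<(j+1)/R$ consists of two intervals of length $1/R$, so the inner integral is at most $2C_kR^{1-s}\sum_{j\ge0}e^{-\pi j^2}\le4C_kR^{1-s}$. Therefore
\[
\int_{|\xi|\ge1}|\widehat{\nu_k}\,\widehat{\nu'}|^2d\xi\le\sum_{j\ge0}C^22^{-2\delta j}\cdot4e^\pi C_k2^{(j+1)(1-s)}<\infty .
\]
By Plancherel's theorem a finite measure with square integrable Fourier transform has an $L^2$ density, so $\nu_k*\nu'\ll\lambda$. If $\lambda(F)=0$, then $(\nu*\nu')(F)\le(\nu_k*\nu')(F)+\nu(\mathbb R\setminus F_k)=\nu(\mathbb R\setminus F_k)\to0$.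
\end{proof}

One difficulty remains. The exceptional set in Proposition~\ref{prop:fourier} depends on $\omega$, and an uncountable union of sets of dimension zero can be large, whereas \eqref{eq:mix} requires decay for almost all $\omega$ at a fixed $\beta$. To exchange the quantifiers we apply Fubini's theorem with a measure on the parameters that annihilates all sets of dimension zero. This is possible because $\Pi$ does not depend on $\beta$.

\begin{proof}[Proof of Theorem~\ref{thm:ac}]
By Lemma~\ref{lem:pure} and (D1) it suffices to show $\dim_H(\mathrm{Sing}\cap[a,b])=0$ for each $[a,b]\subset(\beta_c,1)$. Since $a>\beta_c$ means $\log(1/a)<H(X)/\mathbb EX$, by \eqref{eq:hL} we can fix $L$ with $h_L>M\log(1/a)$, $M=L+L_1$. Then $h_L>\kappa$ for all $\beta\in[a,b]$, and Proposition~\ref{prop:alpha} gives $\alpha=1$ for $\beta\in[a,b]\cap\mathrm{Sep}$.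

Suppose $\dim_H(\mathrm{Sing}\cap[a,b])>0$. By Proposition~\ref{prop:sep} and (D1), the Borel set $E=\mathrm{Sing}\cap[a,b]\cap\mathrm{Sep}$ has positive dimension. Let $\mathfrak m$ be a probability measure on $E$ as in (D3); by (D2), Borel sets of dimension zero are $\mathfrak m$-null. Let $Y$ be the set of $(\beta,\omega)\in[a,b]\times\Omega$ for which $B_\omega^\beta$ does not have power decay. It is Borel, because $|\widehat{B_\omega^\beta}(\xi)|$ is Borel in $(\beta,\omega)$ and, by continuity in $\xi$, integer $C$ and rational $\delta,\xi$ suffice in the definition of power decay. By Proposition~\ref{prop:fourier}, for $\Pi$-a.e.\ $\omega$ the section $\{\beta:(\beta,\omega)\in Y\}$ is a Borel subset of $E_\omega$, hence $\mathfrak m$-null. By Fubini's theorem there is $\beta\in E$ such that $B_\omega^\beta$ has power decay for $\Pi$-a.e.\ $\omega$. For this $\beta$, Proposition~\ref{prop:reg} with $\alpha=1$ shows that for $\Pi$-a.e.\ $\omega$ the measure $A_\omega^\beta$ is almost $s$-regular for every $s<1$. Taking $s>1-2\delta$, where $\delta$ is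 the decay exponent for $\omega$, Lemma~\ref{lem:conv} gives $A^\beta_\omega*B_\omega^\beta\ll\lambda$ for $\Pi$-a.e.\ $\omega$. By \eqref{eq:mix} the law of $Z_\beta$ is absolutely continuous, and by \eqref{eq:ZtoX} so is $\mu_\beta$. This contradicts $\beta\in\mathrm{Sing}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim}]
The first assertion is Proposition~\ref{prop:sep} and the upper bound is Proposition~\ref{prop:upper}. Let $\beta\in\mathrm{Sep}$, let $F$ be a Borel set with $\mu_\beta(F)>0$, and let $L\ge1$. By \eqref{eq:ZtoX} and \eqref{eq:mix}, the set $F'=(1-\beta)(F+1)$, which has the same dimension as $F$, satisfies $(A_\omega*B_\omega)(F')>0$ for a set of $\omega$ of positive $\Pi$-measure. Pick such an $\omega$ for which the conclusion of Proposition~\ref{prop:reg} holds. Since $(A_\omega*B_\omega)(F')=\int A_\omega(F'-z)\,dB_\omega(z)$, there is $z$ with $A_\omega(F'-z)>0$. For $s\in(0,\alpha)$ the restriction of $A_\omega$ to $F_k$ gives positive mass to $F'-z$ for large $k$, so $\dim_H(F'-z)\ge s$ by (D2). Hence, by Proposition~\ref{prop:alpha},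
\[
\dim_HF\ge\alpha\ge\min\Big\{1,\frac{h_L}{(L+L_1)\log(1/\beta)}\Big\}.
\]
Letting $L\to\infty$ and using \eqref{eq:hL} gives $\dim_HF\ge D_\beta$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{series}
\emph{Geometric Series With Randomly Increasing Exponents},
\texttt{http://www.neunhaeuserer.de/art24.pdf}.

\bibitem{hochman}
M.~Hochman, \emph{On self-similar sets with overlaps and inverse theorems for entropy}, Ann.\ of Math.\ 180 (2014).

\end{thebibliography}
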